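# Abelian quotients and the minimal permutation degree

## 1. Abelian quotients of a group of permutations of $n$ points

All groups are finite. For a group $G$, the minimal faithful permutation degree is
$$\mu(G)=\min\{n \mid G \hookrightarrow \operatorname{Sym}(n)\}.$$
We let $\operatorname{Sym}(0)$ be the trivial group, so that $\mu(1)=0$. For an abelian group written as $A\cong\prod_k C_{q_k}$ with all $q_k>1$ prime powers, put
$$f(A)=\sum_k q_k .$$
The multiset of the $q_k$ is determined by $A$, so $f(A)$ is well defined, and $f(A)=\sum_p f(A_p)$, where $A_p$ is the Sylow $p$-subgroup of $A$.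

**Theorem 1.** If $G\le\operatorname{Sym}(n)$ and $N\trianglelefteq G$ with $G/N$ abelian, then $f(G/N)\le n$. Hence $\mu(G/N)\le\mu(G)$ for every finite group $G$ and every $N\trianglelefteq G$ with $G/N$ abelian.

The "hence" needs only $\mu(A)\le f(A)$, which holds because $A=\prod_k C_{q_k}$ acts faithfully through disjoint cycles of lengths $q_k$. Take $n=\mu(G)$; then $\mu(G/N)\le f(G/N)\le n=\mu(G)$. We never use the known equality $\mu(A)=f(A)$. For example, $f(C_4\times C_2)=6$ and $f(C_6)=f(C_2\times C_3)=5$.

The second sentence of Theorem 1 was conjectured by D. Easdown and C. Praeger in 1987; the source of the problem is "On the minimal permutation degrees of abelian quotients of finite $p$-groups". In plain words: can passing to an abelian quotient make a group harder to represent by permutations? The theorem says it cannot. The inequality was known when $G$ itself is abelian, when $G/N$ is cyclic, and when $G/N$ is an elementary abelian $p$-group (Kovács–Praeger).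

Some hypothesis on the quotient is necessary. Let
$$G=\langle x,y\mid x^8=y^4=1,\ x^y=x^{-1}\rangle,\qquad N=\langle x^4y^2\rangle .$$
The element $x^4y^2$ is central of order $2$, and in $G/N$ we have $y^2=x^4$, so $G/N$ is generalized quaternion of order $16$. Every nontrivial subgroup of that group contains its unique involution, which is central. So a faithful action must have an orbit with trivial stabilizer, and $\mu(G/N)=16$. On the other hand, $G/\langle y^2\rangle$ is dihedral of order $16$ and acts faithfully on $8$ points, and $G/\langle x\rangle\cong C_4$ acts faithfully on $4$ points. Since $\langle y^2\rangle\cap\langle x\rangle=1$, the two actions together give $\mu(G)\le 12<16$. (In fact $\mu(G)=12$.)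

Theorem 1 covers more than quotients of $G$. If $H\le G$ and $B=H/N$ is an abelian section of $G$, then applying it to $H$ gives $\mu(B)\le\mu(H)\le\mu(G)$. In particular every abelian section $B$ of $\operatorname{Sym}(n)$ has $f(B)\le n$, so $B$ is isomorphic to a subgroup of $\operatorname{Sym}(n)$.

The second result says when the inequality is strict and what equality forces.

**Theorem 2.**
(a) Let $p$ be odd, $G\le\operatorname{Sym}(n)$ a $p$-group, $G/N$ abelian, and $f(G/N)=n$. Then $N=1$ and $G$ is the direct product of regular cyclic groups on its orbits. In particular, for a $p$-group $G$ with $p$ odd, $N\neq1$ and $G/N$ abelian, we have $\mu(G/N)<\mu(G)$.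
(b) Let $G$ be any finite group with $G/N$ abelian of odd order. If $\mu(G/N)=\mu(G)$, then $G$ splits over $N$. In particular, if $1\ne N\le\Phi(G)$, then $\mu(G/N)<\mu(G)$.

Here $\Phi(G)$ is the Frattini subgroup, the intersection of the maximal subgroups of $G$, and "$G$ splits over $N$" means that $N$ has a complement in $G$. Oddness is needed. Let $D_8$ be the dihedral group of order $8$, acting on the $4$ vertices of a square, and $N=Z(D_8)=\Phi(D_8)$. Neither $D_8$ nor $C_2^2$ embeds in $\operatorname{Sym}(3)$, because $4\nmid 6$. So $\mu(D_8/N)=\mu(C_2^2)=4=\mu(D_8)$, although $1\ne N\le\Phi(D_8)$.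

## 2. Cyclic quotients, and why orbit-by-orbit induction fails

Suppose first that $G\le\operatorname{Sym}(n)$ and $G/N$ is cyclic of order $\prod_k q_k$, where the $q_k$ are powers of distinct primes. Choose $g\in G$ mapping to a generator. The order of $g$ is the least common multiple of its cycle lengths and is divisible by every $q_k$; since $q_k$ is a prime power, it divides the length of at least one cycle. Assign each $q_k$ to one such cycle. The $q_k$ assigned to a cycle of length $\ell$ are pairwise coprime, so their product divides $\ell$. Since $ab\ge a+b$ for $a,b\ge2$, their sum is at most their product, hence at most $\ell$. Summing over cycles gives $\sum_k q_k\le n$.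

This argument used one element. When $G/N$ needs several generators, the natural plan is induction over the orbits. Let $G$ be a $p$-group, $A=G/N$, let $\Delta$ be an orbit, $\Gamma$ the set of the other points, and $C$ the kernel of $G$ on $\Delta$. Put $B=CN/N\le A$. Then $A/B\cong G/CN$ is an abelian quotient of the group that $G$ induces on $\Delta$, while $B\cong C/(C\cap N)$ is an abelian quotient of $C\le\operatorname{Sym}(\Gamma)$. Induction would give
$$f(A/B)\le|\Delta|,\qquad f(B)\le|\Gamma| .$$
To conclude we would need $f(A)\le f(B)+f(A/B)$, and this is false: for $A=C_9$ and $B=C_3$ the left side is $9$ and the right side is $6$. The situation does occur. Let $G=C_9$ act regularly on $9$ points and through its quotient $C_3$ on $3$ further points, and take $N=1$ and $\Delta$ the $3$-point orbit. The induction then yields only $f(A/B)=3$ and $f(B)=3$. It has forgotten that the elements of $B$ are cubes of elements of $G$, and that is exactly what makes $f(A)$ as large as $9$.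

So we should measure $A$ by quantities that *are* additive along a normal series, and that remember powers. Orders of subgroups are additive on a logarithmic scale. The following lemma writes $f(A)$ as a combination, with nonnegative coefficients, of logarithms of orders of power subgroups.

Fix a prime $p$ and put
$$\kappa_0=0,\qquad \kappa_1=p,\qquad \kappa_j=p^j-p^{j-1}\quad(j\ge2).$$

**Lemma 1.** Let $A$ be an abelian $p$-group and $\lambda_j=\log_p|A^{p^{j-1}}|$ for $j\ge1$, where $A^{m}=\{a^m: a\in A\}$. Then
$$f(A)=\sum_{j\ge1}(\kappa_j-\kappa_{j-1})\lambda_j, \tag{1}$$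
and all coefficients are nonnegative. If $p\ge3$, they are all positive.

*Proof.* Coefficients: $\kappa_1-\kappa_0=p$, $\kappa_2-\kappa_1=p^2-2p=p(p-2)$, and for $j\ge3$
$$\kappa_j-\kappa_{j-1}=p^j-2p^{j-1}+p^{j-2}=p^{j-2}(p-1)^2 .$$
All are $\ge0$, and the only zero is $\kappa_2-\kappa_1$ when $p=2$.

Formula: for $e\ge1$ the sum $\sum_{j=1}^e\kappa_j=p+\sum_{j=2}^e(p^j-p^{j-1})$ telescopes to $p^e$. Write $A\cong\prod_kC_{p^{e_k}}$ with $e_k\ge1$, and let $r_j$ be the number of $k$ with $e_k\ge j$. Then
$$f(A)=\sum_k p^{e_k}=\sum_k\sum_{j\le e_k}\kappa_j=\sum_j\kappa_jr_j .$$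
The group $A^{p^{j-1}}$ is the product of cyclic groups of order $p^{\max(e_k-j+1,\,0)}$, so $\lambda_j=\sum_k\max(e_k-j+1,0)=\sum_{l\ge j}r_l$. Hence $r_j=\lambda_j-\lambda_{j+1}$, and since $\kappa_0=0$ and $\lambda_j=0$ for large $j$,
$$f(A)=\sum_{j\ge1}\kappa_j(\lambda_j-\lambda_{j+1})=\sum_{j\ge1}(\kappa_j-\kappa_{j-1})\lambda_j .\qquad\square$$

For $p=3$ we have $\kappa_1=3$ and $\kappa_2=6$. The group $C_9$ has $\lambda_1=2$, $\lambda_2=1$, and $3\cdot2+3\cdot1=9$. The group $C_3^2$ has $\lambda_1=2$, $\lambda_2=0$, and $3\cdot2=6$. The term with $\lambda_2$ is what the failed induction lost.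

## 3. Minimal supplements: from arbitrary groups to $p$-groups

**What this step is for.** Lemma 1 is about $p$-groups, so we first show that Theorem 1 follows from its special case for $p$-groups.

Restricting to a Sylow $p$-subgroup of $G$ for each $p$ separately would give $f((G/N)_p)\le n$ for each $p$, but we need the *sum* over $p$ to be at most $n$. For $G/N\cong C_6$ we would get $2\le n$ and $3\le n$ instead of $5\le n$. The different Sylow subgroups must be made to share the $n$ points, and a nilpotent group does this.

Recall two textbook facts. A finite group all of whose maximal subgroups are normal is nilpotent. A finite nilpotent group $H$ is the direct product of its Sylow subgroups $P_p$, and every subgroup $U\le H$ is $U=\prod_pU_p$ with $U_p=U\cap P_p$.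

**Step 1: a nilpotent supplement.** We replace $G$ by a nilpotent subgroup that has the same quotient. Let $G\le\operatorname{Sym}(n)$ with $G/N$ abelian, and choose $H\le G$ of minimal order with $HN=G$. Then $H\cap N\le\Phi(H)$. Otherwise some maximal subgroup $M$ of $H$ does not contain $H\cap N$. Since $H\cap N$ is normal in $H$, this gives $M(H\cap N)=H$, so $MN=M(H\cap N)N=HN=G$, against minimality.

Now $H/(H\cap N)\cong HN/N=G/N$ is abelian, so its quotient $H/\Phi(H)$ is abelian. Every maximal subgroup of $H$ contains $\Phi(H)$, hence is normal in $H$, and $H$ is nilpotent. Write $H=\prod_pP_p$. Then $H\cap N=\prod_p(P_p\cap N)$ and the Sylow $p$-subgroup of $G/N$ is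
$$(G/N)_p\cong P_p/(P_p\cap N). \tag{2}$$

**Step 2: distributing the points among the primes.**

**Lemma 2.** If $H=\prod_pP_p\le\operatorname{Sym}(n)$ is nilpotent with Sylow subgroups $P_p$, then each $P_p$ acts faithfully on a set of some size $n_p$, with $\sum_pn_p\le n$.

*Proof.* For each orbit of $H$ choose a point stabilizer $U=\prod_pU_p$. The orbit has size $\prod_p|P_p:U_p|$. This is at least the sum of those factors $|P_p:U_p|$ that exceed $1$: repeat $ab\ge a+b$ for $a,b\ge2$, and if no factor exceeds $1$ the sum is $0$. For each $p$ let $\Omega_p$ be the disjoint union of the $P_p$-sets $P_p/U_p$ over all orbits with $U_p\ne P_p$. Summing over orbits, $\sum_p|\Omega_p|\le n$. Put $n_p=|\Omega_p|$.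

To see that $P_p$ is faithful on $\Omega_p$, let $x\in P_p$ act trivially on it. Consider an orbit with stabilizer $U$; the kernel of $H$ on it is $\operatorname{core}_H(U)=\bigcap_{h\in H}hUh^{-1}$. Write $h=h_ph_{p'}$ with $h_p\in P_p$ and $h_{p'}$ in the product of the other Sylow subgroups, which centralizes $P_p$. Then $h^{-1}xh=h_p^{-1}xh_p$, so $x\in hUh^{-1}$ if and only if $h_p^{-1}xh_p\in U\cap P_p=U_p$. Therefore $\operatorname{core}_H(U)\cap P_p=\operatorname{core}_{P_p}(U_p)$. If $U_p\neq P_p$, then $x$ acts trivially on $P_p/U_p$, so $x\in\operatorname{core}_{P_p}(U_p)$. If $U_p=P_p$, then $\operatorname{core}_{P_p}(U_p)=P_p\ni x$. In both cases $x$ is trivial on the orbit. So $x$ is trivial on all orbits of $H$, and $x=1$. $\square$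

**Step 3: the reduction.** Suppose Theorem 1 holds for $p$-groups. Apply it to $P_p\le\operatorname{Sym}(n_p)$ and $P_p\cap N\trianglelefteq P_p$, for each $p$. By (2),
$$f(G/N)=\sum_pf\big(P_p/(P_p\cap N)\big)\le\sum_pn_p\le n. \tag{3}$$
So from now on we may assume that $G$ is a $p$-group.

## 4. Cutting the orbits into layers inside permutation modules

**What this step is for.** We want a normal series of the $p$-group $G\le\operatorname{Sym}(n)$ whose factors are elementary abelian and sit inside modules that we know. Then the logarithms $\lambda_j$ of Lemma 1 can be computed factor by factor.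

For a finite group $T$ acting on a set $X$, let $\mathbb F_pX$ be the permutation module. We view its elements as functions $v:X\to\mathbb F_p$, with $(gv)(x)=v(g^{-1}x)$.

Let $\Delta_1,\dots,\Delta_r$ be the orbits of $G$, in some order, with $|\Delta_s|=p^{m_s}$. In a $p$-group every subgroup of index $p^m$ can be joined to the whole group by a chain with all steps of index $p$, each term normal in the preceding one. So for each $s$ we choose
$$G=H_{s,0}>H_{s,1}>\dots>H_{s,m_s},\qquad |H_{s,i}:H_{s,i+1}|=p,$$
with $H_{s,m_s}$ a point stabilizer in $\Delta_s$. Put $X_{s,i}=G/H_{s,i}$, a transitive $G$-set of size $p^i$, and let $C_{s,i}=\operatorname{core}_G(H_{s,i})$ be the kernel of $G$ on it. Then $X_{s,0}$ is a point and $X_{s,m_s}\cong\Delta_s$. The map $yH_{s,i+1}\mapsto yH_{s,i}$ is $G$-equivariant, so we see coarser and coarser pictures of $\Delta_s$ as $i$ decreases.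

**Step 1: each kernel quotient is a submodule of a permutation module.** Fix $s$ and $i<m_s$, and drop $s$ from the notation. Let $\varphi:H_i\to\mathbb F_p$ be a homomorphism with kernel $H_{i+1}$. For $c\in C_i$ and $y\in G$ we have $y^{-1}cy\in C_i\le H_i$, and we define
$$v_c(yH_i)=\varphi(y^{-1}cy).$$
This is well defined: replacing $y$ by $yh$ with $h\in H_i$ changes the argument to $h^{-1}(y^{-1}cy)h$, and $\varphi$, having abelian target, is invariant under conjugation in $H_i$. The map $c\mapsto v_c$ is a homomorphism $C_i\to\mathbb F_pX_i$. Its kernel consists of the $c\in C_i$ with $y^{-1}cy\in H_{i+1}$ for all $y$, which is $\bigcap_yyH_{i+1}y^{-1}=C_{i+1}$. Finally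
$$v_{gcg^{-1}}(yH_i)=\varphi(y^{-1}gcg^{-1}y)=v_c(g^{-1}yH_i),$$
so $v_{gcg^{-1}}=g\,v_c$. Thus $C_{s,i}/C_{s,i+1}$, with $G$ acting by conjugation, is isomorphic to a submodule of $V_{s,i}:=\mathbb F_pX_{s,i}$.

**Step 2: one series through all orbits.** We string the layers of the orbits together. Let $N_{s,i}$ be the set of $g\in G$ that act trivially on $\Delta_1,\dots,\Delta_{s-1}$ and on $X_{s,i}$. It is an intersection of kernels of actions, hence normal. We have $N_{1,0}=G$, and $N_{s,m_s}=N_{s+1,0}$ because $X_{s,m_s}\cong\Delta_s$, and $N_{r,m_r}=1$ because $G$ is faithful. Since $N_{s,i}\le C_{s,i}$ and $N_{s,i+1}=N_{s,i}\cap C_{s,i+1}$, Step 1 gives $G$-equivariant embeddings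
$$N_{s,i}/N_{s,i+1}\hookrightarrow V_{s,i}\qquad(1\le s\le r,\ 0\le i<m_s).$$

**Step 3: exponents.** Let $p^{t_{s,i}}$ be the exponent of the group $G/C_{s,i}$ that $G$ induces on $X_{s,i}$. Then $t_{s,0}=0$. If $m_s\ge1$ then $t_{s,1}=1$, because $H_{s,1}$ is normal of index $p$. Since $C_{s,i}/C_{s,i+1}$ is elementary abelian,
$$t_{s,i}\le t_{s,i+1}\le t_{s,i}+1 .$$
So $t_{s,i}\ge1$ for $i\ge1$. These numbers depend on the chosen chains but not on the order of the orbits.

**Example.** Let $G=D_8=\langle\sigma,(1\,3)\rangle$ on $\{1,2,3,4\}$, with $\sigma=(1\,2\,3\,4)$ and $p=2$. There is one orbit. Take $H_2=\langle(2\,4)\rangle$, the stabilizer of $1$, and $H_1=\langle(1\,3),(2\,4)\rangle$. Then $X_1$ has two points, which correspond to the blocks $\{1,3\}$ and $\{2,4\}$, and $C_1=H_1$, $C_2=1$. The map $\varphi$ sends $(1\,3)\mapsto1$ and $(2\,4)\mapsto0$. For $c=(1\,3)$ we get $v_c(H_1)=1$ and $v_c(\sigma H_1)=\varphi(\sigma^{-1}(1\,3)\sigma)=\varphi((2\,4))=0$. For $c=(2\,4)$ we get $v_c(H_1)=0$ and $v_c(\sigma H_1)=\varphi((1\,3))=1$. So $v_c$ records which blocks are flipped,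 and $C_1/C_2\cong\mathbb F_2X_1$. The exponents are $t_0=0$, $t_1=1$, $t_2=2$.

**Step 4: the power subgroups in the layers.** We now express $\lambda_j$ through the layers. Let $A=G/N$ be abelian. For $j\ge1$ let
$$W_j=\langle g^{p^{j-1}}: g\in G\rangle\trianglelefteq G .$$
Then $W_jN/N=A^{p^{j-1}}$, so $\lambda_j=\log_p|W_j:W_j\cap N|$. Let $K_{j,s,i}\le V_{s,i}$ be the image of $W_j\cap N_{s,i}$ and $L_{j,s,i}\le K_{j,s,i}$ the image of $W_j\cap N\cap N_{s,i}$. Since the kernel of $N_{s,i}\to V_{s,i}$ is $N_{s,i+1}$, intersecting the series with $W_j$ gives $|W_j|=\prod_{s,i}|K_{j,s,i}|$. Intersecting it with $W_j\cap N$ gives $|W_j\cap N|=\prod_{s,i}|L_{j,s,i}|$. Therefore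
$$\lambda_j=\sum_{s,i}c_{j,s,i},\qquad c_{j,s,i}=\dim K_{j,s,i}/L_{j,s,i}. \tag{4}$$

In the example with $N=Z(D_8)=\langle(1\,3)(2\,4)\rangle$ we have $W_1=G$ and $W_2=Z(D_8)$. For $j=1$: $K_{1,1,0}=\mathbb F_2$ and $L_{1,1,0}=0$, while $K_{1,1,1}=\mathbb F_2X_1$ and $L_{1,1,1}$ is spanned by the constant function $1$. So both numbers $c_{1,1,i}$ are $1$ and $\lambda_1=2$. For $j=2$ we have $W_2=W_2\cap N$ and $\lambda_2=0$. Formula (1) with $\kappa_1=\kappa_2=2$ gives $f(C_2^2)=2\cdot2=4$.

It remains to bound $c_{j,s,i}$. The hypothesis that $G/N$ is abelian has hardly been used so far. It enters as follows. For a $T$-module $K$ over $\mathbb F_p$ let $[K,T]$ be the span of all $tk-k$ ($t\in T$, $k\in K$), and put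
$$d_T(K)=\dim K/[K,T].$$
If $c\in W_j\cap N_{s,i}$ and $g\in G$, then $gcg^{-1}c^{-1}$ lies in $W_j\cap N_{s,i}$ by normality, and in $G'\le N$ because $A$ is abelian. Its image in $V_{s,i}$ is $gv_c-v_c$. Hence $[K_{j,s,i},G]\le L_{j,s,i}$ and
$$c_{j,s,i}\le d_G(K_{j,s,i}). \tag{5}$$

## 5. How large $K/[K,T]$ can be for a submodule of $\mathbb F_pX$

**What this step is for.** By (5) we need an upper bound for $d_T(K)$ that is valid for *every* submodule $K$ of a transitive permutation module.

The trivial bound is $d_T(K)\le\dim K\le|X|$. It is too weak already for $A$ elementary abelian. There $f(A)=p\lambda_1$, and one orbit of size $p^m$ would be allowed to contribute $p(1+p+\dots+p^{m-1})$, which exceeds $p^m$ when $m\ge2$. It also does not help that $\mathbb F_pX$ itself has $d_T(\mathbb F_pX)=1$, because submodules can have larger $d_T$. Take $p=2$, $T=\langle a,b\rangle\cong C_2^2$ acting regularly, and $K$ the submodule of $\mathbb F_2T$ spanned by all differences $t-1$. Then $\dim K=3$. The space $[K,T]$ is spanned by the products $(t-1)(t'-1)$. We have $(t-1)^2=0$,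 and for distinct nontrivial $t,t'$ the product is $1+t+t'+tt'$, the sum of all elements of $T$. So $\dim[K,T]=1$ and $d_T(K)=2$.

A better attempt: let $g\in T$ have order $p^t$ equal to the exponent of $T$, and restrict to $\langle g\rangle$. We shall see that $\mathbb F_pX$ for a single cycle of $g$ has only submodules with $d\le1$, so $d_T(K)\le d_{\langle g\rangle}(K)$ is at most the number of cycles of $g$. If all cycles of $g$ had length $p^t$ and $|X|=p^i$, this number would be $p^{i-t}$. But $g$ may have shorter cycles. For instance, let $T$ be the group of all permutations of $\{1,\dots,8\}$ that preserve the four blocks $\{1,2\},\{3,4\},\{5,6\},\{7,8\}$ and permute them as the regular group $C_2^2$. It is transitive, and $h^2$ fixes every block for each $h\in T$, so $h^4=1$. It contains $g=(1\,3\,2\,4)(5\,7)(6\,8)$, so its exponent is $4$. This $g$ has $3$ cycles, while $8/4=2$; and $d_{\langle g\rangle}(\mathbb F_2X)=3$, so restricting to this $\langle g\rangle$ cannot give $2$ for all submodules.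

The way out is not to insist on one element. If $M\trianglelefteq T$ contains $g$ and is intransitive, then a long cycle of $g$ lies in one $M$-orbit, and conjugation by $T$ carries $g$ to elements of $M$ that have long cycles in the other $M$-orbits. Different elements do the work on different blocks.

We use two properties of $d_T$. For a submodule $K'\le K$,
$$d_T(K)\le d_T(K')+d_T(K/K'),$$
because the kernel of $K/[K,T]\to(K/K')/[K/K',T]$ is the image of $K'$, and $K'\to K/[K,T]$ factors through $K'/[K',T]$. And $d_T(K)\le d_M(K)$ for $M\le T$, because $[K,M]\le[K,T]$.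

**Lemma 3.** Let $T$ be a transitive permutation $p$-group on $X$, $|X|=p^i$, of exponent $p^t$. Then every submodule $K$ of $\mathbb F_pX$ satisfies $d_T(K)\le p^{\,i-t}$.

*Proof.* We use induction on $|T|$. Let $g\in T$ have order $p^t$.

**Step 1: $T$ cyclic.** This is the base case. Suppose $T=\langle g\rangle$. A transitive faithful abelian group is regular, so $|T|=|X|$ and $t=i$. Then $\mathbb F_pX\cong\mathbb F_p[x]/(x^{p^i}-1)=\mathbb F_p[x]/((x-1)^{p^i})$ with $g$ acting as multiplication by $x$. The submodules are the ideals, and each of them is generated by a power of $x-1$. Since every $g^a-1$ is a multiple of $g-1$, we have $[K,T]=(x-1)K$, and $K/(x-1)K$ has dimension at most $1=p^{i-t}$.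

**Step 2: passing to a maximal subgroup.** If $T\neq\langle g\rangle$, choose a maximal subgroup $M$ of $T$ containing $g$. It is normal of index $p$, and its exponent is $p^t$, because it contains $g$ and lies in $T$. If $M$ is transitive on $X$, then by induction $d_T(K)\le d_M(K)\le p^{i-t}$.

**Step 3: $M$ intransitive.** Here conjugation moves the exponent from block to block. The number of $M$-orbits is $|T:MT_x|$ for a point $x$, which divides $p$, so there are exactly $p$ orbits $B_1,\dots,B_p$. As $M$ is normal, $T$ permutes them transitively and they all have size $p^{i-1}$. Let $M^{B_b}$ be the group that $M$ induces on $B_b$. If $h\in T$ maps $B_b$ to $B_{b'}$, then $hMh^{-1}=M$, so conjugation by $h$ gives an isomorphism $M^{B_b}\cong M^{B_{b'}}$. The order of a $p$-element is its largest cycle length, so $g$ has a cycle of length $p^t$. This cycle lies in some $B_b$, and so $M^{B_b}$ has exponent exactly $p^t$. By the isomorphisms, every $M^{B_b}$ has exponent $p^t$.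

Put $K_b=K\cap(\mathbb F_pB_1\oplus\dots\oplus\mathbb F_pB_b)$, an $M$-submodule. Projection to the last summand embeds $K_b/K_{b-1}$ as an $M$-submodule in $\mathbb F_pB_b$, on which $M$ acts through $M^{B_b}$. Since $|M^{B_b}|\le|M|<|T|$, induction gives $d_M(K_b/K_{b-1})\le p^{\,i-1-t}$. Adding up,
$$d_T(K)\le d_M(K)\le\sum_{b=1}^pd_M(K_b/K_{b-1})\le p\cdot p^{\,i-1-t}=p^{\,i-t}.\qquad\square$$

The example $C_2^2$ above has $i=2$, $t=1$, and its submodule with $d_T(K)=2$ attains the bound.

## 6. Summing over the layers: Theorem 1 for $p$-groups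

We keep the notation of Section 4.

**Step 1: two bounds on $c_{j,s,i}$.** One comes from the module, the other from the exponent. The group $G$ acts on $V_{s,i}$ through the transitive $p$-group $G/C_{s,i}$ on $X_{s,i}$, of exponent $p^{t_{s,i}}$. So (5) and Lemma 3 give
$$c_{j,s,i}\le p^{\,i-t_{s,i}}. \tag{6}$$
If $j-1\ge t_{s,i+1}$, then every $g^{p^{j-1}}$ acts trivially on $X_{s,i+1}$, so $W_j\le C_{s,i+1}$ and $W_j\cap N_{s,i}\le N_{s,i+1}$. Then $K_{j,s,i}=0$. Hence
$$c_{j,s,i}=0\quad\text{whenever } j>t_{s,i+1}. \tag{7}$$

**Step 2: the weighted sum.** We insert the layers into the formula for $f(A)$. By (1), (4) and (7), and then by (6) and the nonnegativity of the coefficients,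
$$f(A)=\sum_{j\ge1}(\kappa_j-\kappa_{j-1})\lambda_j=\sum_{s,i}\ \sum_{j\le t_{s,i+1}}(\kappa_j-\kappa_{j-1})\,c_{j,s,i}\ \le\ \sum_{s,i}\kappa_{t_{s,i+1}}\,p^{\,i-t_{s,i}} . \tag{8}$$
The last step uses that $\sum_{j\le t}(\kappa_j-\kappa_{j-1})=\kappa_t$.

**Step 3: the term of one layer.** We compare each term on the right of (8) with $p$ for $i=0$ and with $p^{i+1}-p^i$ for $i\ge1$.

* If $i=0$, then $t_{s,0}=0$ and $t_{s,1}=1$, and the term is $\kappa_1=p$.
* If $i\ge1$ and $t_{s,i+1}=t_{s,i}+1$, put $t=t_{s,i}\ge1$. Then $t+1\ge2$, and the term is $(p^{t+1}-p^t)p^{i-t}=p^{i+1}-p^i$.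
* If $i\ge1$ and $t_{s,i+1}=t_{s,i}=t\ge2$, the term is $(p^t-p^{t-1})p^{i-t}=p^{i-1}(p-1)<p^{i+1}-p^i$.
* If $i\ge1$ and $t_{s,i+1}=t_{s,i}=1$, the term is $p\cdot p^{i-1}=p^i\le p^i(p-1)=p^{i+1}-p^i$, with strict inequality if $p\ge3$.

**Step 4: the orbits.** An orbit with $m_s\ge1$ contributes at most
$$p+\sum_{i=1}^{m_s-1}(p^{i+1}-p^i)=p^{m_s}=|\Delta_s| .$$
An orbit with $m_s=0$ has no layers and contributes $0<1=|\Delta_s|$. Therefore $f(A)\le\sum_s|\Delta_s|=n$. This is Theorem 1 for $p$-groups, and by (3) **Theorem 1** holds in general. $\blacksquare$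

Inequality (8) is itself a refinement of Theorem 1 for $p$-groups.

It is instructive to see how little the elementary abelian case needs. There $f(A)=p\lambda_1$, and (6) with $t_{s,i}\ge1$ for $i\ge1$ gives for an orbit with $m\ge1$
$$\sum_ic_{1,s,i}\le1+\sum_{i=1}^{m-1}p^{i-1}=1+\frac{p^{m-1}-1}{p-1}\le p^{m-1},$$
so $f(A)\le\sum_sp^{m_s}\le n$. For this it suffices that the exponent on each $X_{s,i}$ with $i\ge1$ is at least $p$. For larger exponents of $A$, the weight $\kappa_{t_{s,i+1}}$ grows with the exponent on $X_{s,i+1}$, and the factor $p^{-t_{s,i}}$ compensates for it.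

## 7. Equality for odd $p$: full cycles on every orbit

We prove Theorem 2(a). Let $p\ge3$, $G\le\operatorname{Sym}(n)$ a $p$-group, $A=G/N$ abelian and $f(A)=n$. Fix the chains $H_{s,i}$ once and for all. The order of the orbits stays free, and the argument uses this freedom. The series $N_{s,i}$ and the numbers $c_{j,s,i}$ depend on the order; $t_{s,i}$ and $W_j$ do not.

**Step 1: what equality forces.** All estimates of Section 6 are equalities, for every order of the orbits. A fixed point would contribute $0<1$, so there are none and $m_s\ge1$ for all $s$. By the list in Section 6 with $p\ge3$, each layer with $i\ge1$ must have $t_{s,i+1}=t_{s,i}+1$. As $t_{s,0}=0$ and $t_{s,1}=1$, we get $t_{s,i}=i$ for all $0\le i\le m_s$. Then (6) says $c_{j,s,i}\le1$. Equality in (8) means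
$$\sum_{s,i}\ \sum_{j\le i+1}(\kappa_j-\kappa_{j-1})(1-c_{j,s,i})=0 .$$
All summands are nonnegative, and $\kappa_j-\kappa_{j-1}>0$ for all $j\ge1$ by Lemma 1, since $p\ge3$. Hence
$$c_{j,s,i}=1\quad\text{for all } 1\le j\le i+1\le m_s,\ \text{for every order of the orbits.} \tag{9}$$

This is where $p=2$ differs. In the $D_8$ example equality holds in (8), yet $c_{2,1,1}=0$, and this costs nothing because $\kappa_2-\kappa_1=0$.

**Step 2: central elements of order $p$.** We locate the candidates for elements of $N$. Since $t_{s,m_s}=m_s$, the group $G^{\Delta_s}$ induced on $\Delta_s$ contains an element of order $p^{m_s}=|\Delta_s|$. Its longest cycle has length $p^{m_s}$, so it is a full cycle $\sigma_s$. The centralizer of $\sigma_s$ in $\operatorname{Sym}(\Delta_s)$ is $\langle\sigma_s\rangle$. Let $D_s$ be the subgroup of order $p$ in $\langle\sigma_s\rangle$. An element of order $p$ in $Z(G)$ induces on $\Delta_s$ a permutation that commutes with $\sigma_s$ and has order dividing $p$. So it acts on each $\Delta_s$ as an element of $D_s$.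

Now suppose $N\ne1$. A nontrivial normal subgroup of a $p$-group meets the centre nontrivially, so we can choose $x\in N\cap Z(G)$ of order $p$. Let $\Delta_s$ be an orbit *of smallest size* on which $x$ acts nontrivially, and put $j=m_s\ge1$. The plan is to show that $x$ lies in $W_j$, and then that this leaves no room for $x$ in $N$.

**Step 3: $x\in W_j$.** We write $x$ as a product of elements of $W_j$, one for each orbit that $x$ moves. Let $\Delta_{s'}$ be any orbit with $m_{s'}\ge j$. Order the orbits with $\Delta_{s'}$ last. Then all elements of $N_{s',m_{s'}-1}$ are trivial on every other orbit, and $N_{s',m_{s'}}=1$. So $W_j\cap N_{s',m_{s'}-1}$ is isomorphic, as a $G$-module, to $K_{j,s',m_{s'}-1}$. The latter is nonzero by (9), applied with $i=m_{s'}-1$ and $j\le m_{s'}=i+1$. A nonzero finite module over $\mathbb F_p$ for a $p$-group has a nonzero fixed vector, and a fixed vector here is an element of $W_j$ that commutes with $G$. So there is $e_{s'}\in W_j\cap Z(G)$ of order $p$ that is trivial off $\Delta_{s'}$. By Step 2, $e_{s'}$ acts on $\Delta_{s'}$ as an element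 of $D_{s'}$, and it is nontrivial there because $e_{s'}\neq1$. So $\langle e_{s'}\rangle$ acts on $\Delta_{s'}$ as $D_{s'}$.

By Step 2, $x$ acts on each orbit $\Delta_{s'}$ as an element of $D_{s'}$, and by the choice of $s$ it is nontrivial only on orbits with $m_{s'}\ge j$. So $x$ is a product of powers of the elements $e_{s'}$, and $x\in W_j$.

**Step 4: contradiction.** We look at the last layer of $\Delta_s$ and show that $K$ is too small there. Now order the orbits with $\Delta_s$ *first*, so that its index becomes $1$; we keep writing $s$. Put $i=m_s-1=j-1$. Since $t_{s,i}=i=j-1$, the group $W_j$ acts trivially on $X_{s,i}$. As $\Delta_s$ comes first, there is no further condition, and so $W_j\le N_{s,i}$. Therefore $K_{j,s,i}$ is the image of all of $W_j$ and is spanned by the images of the generators $g^{p^{j-1}}$, $g\in G$.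

If $g$ does not induce a full cycle on $\Delta_s$, then its cycle lengths there divide $p^{m_s-1}=p^{j-1}$. So $g^{p^{j-1}}$ is trivial on $\Delta_s\cong X_{s,i+1}$, lies in $N_{s,i+1}$, and has image $0$. If $g$ does induce a full cycle on $\Delta_s$, then $g$ commutes with $g^{p^{j-1}}$, so $g$ fixes the image of $g^{p^{j-1}}$ in $V_{s,i}$. Moreover $g$ is transitive on $\Delta_s$, hence on its equivariant image $X_{s,i}$, and a function on $X_{s,i}$ fixed by $g$ is constant. So all generators of $K_{j,s,i}$ are constant functions, and $\dim K_{j,s,i}\le1$.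

By (9) with $j=i+1=m_s$ we have $\dim K_{j,s,i}/L_{j,s,i}=c_{j,s,i}=1$. Hence $L_{j,s,i}=0$. But $x\in W_j\cap N\cap N_{s,i}$ by Step 3, and $x$ acts nontrivially on $\Delta_s\cong X_{s,i+1}$, so $x\notin N_{s,i+1}$ and its image in $L_{j,s,i}$ is nonzero. This is a contradiction, so $N=1$.

**Step 5: the structure of $G$.** With $N=1$ the group $G=A$ is abelian. Each $G^{\Delta_s}$ is transitive and abelian, hence regular of order $p^{m_s}$, and it contains the full cycle $\sigma_s$, so it is cyclic. Since $W_1=G$, equations (4) and (9) give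
$$\log_p|G|=\lambda_1=\sum_{s}\sum_{i=0}^{m_s-1}c_{1,s,i}=\sum_sm_s .$$
So $G$ has the same order as the direct product $\prod_sG^{\Delta_s}$, in which it is contained, and $G=\prod_sG^{\Delta_s}$.

For the last sentence of (a), let $G$ be a $p$-group with $p$ odd, $N\ne1$ and $G/N$ abelian. Embed $G$ in $\operatorname{Sym}(n)$ with $n=\mu(G)$. Theorem 1 gives $f(G/N)\le n$, and equality would force $N=1$. So $\mu(G/N)\le f(G/N)<n=\mu(G)$. $\blacksquare$

## 8. Odd abelian quotients of equal degree split

We prove Theorem 2(b). Let $G/N$ be abelian of odd order, $n=\mu(G)=\mu(G/N)$ and $G\le\operatorname{Sym}(n)$. Let $H=\prod_pP_p$ be the minimal supplement of Section 3, so that $HN=G$ and $H\cap N\le\Phi(H)$, and let $n_p$ be as in Lemma 2.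

**Step 1: $|H|$ is odd.** This makes part (a) applicable to the groups $P_p$. Let $p$ divide $|H|$. Then $P_p$ has a maximal subgroup, of index $p$, and its product with the other Sylow subgroups is a subgroup of index $p$ in $H$. That subgroup is maximal, so it contains $\Phi(H)$, and $p$ divides $|H:\Phi(H)|$. As $H\cap N\le\Phi(H)$, this index divides $|H:H\cap N|=|G/N|$. So $p$ is odd.

**Step 2: equality for every prime.** By (3), and since $\mu(A)\le f(A)$ for abelian $A$,
$$n=\mu(G/N)\le f(G/N)=\sum_pf\big(P_p/(P_p\cap N)\big)\le\sum_pn_p\le n .$$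
So equality holds throughout, and as $f(P_p/(P_p\cap N))\le n_p$ for each $p$, we have $f(P_p/(P_p\cap N))=n_p$ for each $p$. By part (a), applied to $P_p\le\operatorname{Sym}(n_p)$, we get $P_p\cap N=1$ for every $p$. Hence $H\cap N=\prod_p(P_p\cap N)=1$, and $G=N\rtimes H$ splits over $N$.

**Step 3: $N$ inside the Frattini subgroup.** Suppose $N\le\Phi(G)$ and $\mu(G/N)=\mu(G)$. If $H\ne G$, then $H$ lies in a maximal subgroup $M$ of $G$, and $N\le\Phi(G)\le M$ gives $HN\le M\neq G$, which is false. So $H=G$ and $N=H\cap N=1$. Consequently, if $1\ne N\le\Phi(G)$, equality is impossible, and Theorem 1 leaves only $\mu(G/N)<\mu(G)$. $\blacksquare$
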